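# An Ehrhard-type inequality for the isotropic Cauchy measure

## 1. Intervals on the line

Let $F(x)=\frac12+\frac1\pi\arctan x$ be the distribution function of the standard Cauchy law on $\mathbb R$, and let $\mu_1$ be that law. Solving $F(x)=u$ gives $F^{-1}(u)=\tan(\pi u-\frac\pi2)=-\cot(\pi u)$ for $0<u<1$. Note that $F^{-1}$ is increasing and $F^{-1}(1-u)=-F^{-1}(u)$.

Take $A=(-1,1)$ and $B=(-\sqrt3,\sqrt3)$. Then $\mu_1(A)=\frac12$ and $\mu_1(B)=\frac23$, so $F^{-1}(\mu_1(A))=0$ and $F^{-1}(\mu_1(B))=-\cot\frac{2\pi}3=\frac1{\sqrt3}$. The Minkowski average $\frac12A+\frac12B=\{\frac12a+\frac12b:\ a\in A,\ b\in B\}$ is $(-t,t)$ with $t=\frac{1+\sqrt3}2$. What is $F^{-1}$ of its measure? For any interval $(a,b)$ we have $\mu_1((a,b))=\frac1\pi(\arctan b-\arctan a)$, and the angle difference lies in $(0,\pi)$. So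
$$F^{-1}(\mu_1((a,b)))=-\cot(\arctan b-\arctan a)=-\frac{1+ab}{b-a}.$$
In terms of the center $m$ and the half-length $r$, that is $a=m-r$, $b=m+r$, this reads
$$F^{-1}\big(\mu_1((m-r,m+r))\big)=\frac12\Big(r-\frac{1+m^2}{r}\Big).\tag{1}$$
With $m=0$, $r=t$ and $1/t=\sqrt3-1$ we get $\frac12(t-\frac1t)=\frac{3-\sqrt3}4\approx0.317$. The average of the two original values is $\frac1{2\sqrt3}\approx0.289$. So $F^{-1}\circ\mu_1$ of the average set exceeds the average of the values of $F^{-1}\circ\mu_1$.

This is no accident. If $A$ and $B$ have parameters $(m,r)$ and $(m',r')$, then $(1-\lambda)A+\lambda B$ has parameters $(1-\lambda)(m,r)+\lambda(m',r')$. The right side of (1) is jointly concave in $(m,r)$ for $r>0$: the function $1/r$ is convex, and $m^2/r=\sup_{c\in\mathbb R}(2cm-c^2r)$ is a supremum of linear functions. Hence for all bounded intervals and $0<\lambda<1$,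
$$F^{-1}\big(\mu_1((1-\lambda)A+\lambda B)\big)\ge(1-\lambda)F^{-1}(\mu_1(A))+\lambda F^{-1}(\mu_1(B)).\tag{2}$$

Half-lines are easy too. The half-line $(a,\infty)$ has measure $1-F(a)$ and $F^{-1}$-value $-a$, so for two half-lines pointing the same way (2) is an equality. If $A=(a,\infty)$ and $B=(m-r,m+r)$, then $(1-\lambda)A+\lambda B$ is the half-line from $(1-\lambda)a+\lambda(m-r)$, and (2) says $-(m-r)\ge F^{-1}(\mu_1(B))$. This holds because $B\subset(m-r,\infty)$. Two opposite half-lines add up to $\mathbb R$, and with $F^{-1}(1)=+\infty$ there is nothing to prove. Reflection covers the remaining cases, and endpoints have measure zero. So (2) holds for all convex $A,B\subset\mathbb R$ with measures strictly between $0$ and $1$.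

In $\mathbb R^n$ there is no list of convex sets to go through. Does (2) survive?

## 2. The isotropic Cauchy measure and the two theorems

**Definition.** The isotropic Cauchy measure $\mu_n$ on $\mathbb R^n$ is the probability measure with density
$$f_n(x)=c_n(1+|x|^2)^{-(n+1)/2},\qquad c_n=\Gamma\big(\tfrac{n+1}2\big)\pi^{-(n+1)/2}.$$
For measurable $E$ with $\mu_n(E)>0$ put $\Phi(E)=F^{-1}(\mu_n(E))$, with $F^{-1}(1)=+\infty$. Clearly $E\subset E'$ implies $\Phi(E)\le\Phi(E')$.

The measure $\mu_n$ is invariant under rotations and under $x\mapsto-x$. Its one-dimensional marginals are standard Cauchy: for $n\ge2$ the substitution $u=\sqrt{1+s^2}\,w$ gives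
$$\int_{\mathbb R^{n-1}}(1+s^2+|u|^2)^{-\frac{n+1}2}du=(1+s^2)^{\frac{n-1}2-\frac{n+1}2}\int_{\mathbb R^{n-1}}(1+|w|^2)^{-\frac{n+1}2}dw=\frac{\text{const}}{1+s^2},$$
and a probability density proportional to $(1+s^2)^{-1}$ is the Cauchy density. Two families can therefore be computed by hand. For a half-space $\{\nu\cdot x<a\}$ with $|\nu|=1$ we get $\Phi=a$. For the slab $\Sigma_t=\{|x_1|<t\}$, $t>0$, formula (1) gives
$$\Phi(\Sigma_t)=\tfrac12\big(t-\tfrac1t\big).\tag{3}$$

The paper "Ehrhard-Type Inequality For The Isotropic Cauchy Distribution On The Plane" proves, as its Proposition 1.1, the analogue of (2) for $\mu_2$ when $A,B$ are open rectangles with sides parallel to the axes, both symmetric with respect to the same coordinate axis. Its Conjecture 1.1 asks for the inequality for all convex Borel sets in $\mathbb R^n$. The conjecture is true, for every $n\ge1$.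

**Theorem 1.** If $A,B\subset\mathbb R^n$ are convex, $0<\mu_n(A),\mu_n(B)<1$ and $0<\lambda<1$, then
$$\Phi((1-\lambda)A+\lambda B)\ge(1-\lambda)\Phi(A)+\lambda\Phi(B).$$

Equality occurs for parallel half-spaces $A=\{\nu\cdot x<a\}$, $B=\{\nu\cdot x<b\}$: the combination is $\{\nu\cdot x<(1-\lambda)a+\lambda b\}$.

The proof also handles Borel sets, and coefficients that do not add up to $1$.

**Theorem 2.** Let $m\ge2$ and $\alpha_1,\dots,\alpha_m>0$. The inequality
$$\Phi(\alpha_1A_1+\dots+\alpha_mA_m)\ge\alpha_1\Phi(A_1)+\dots+\alpha_m\Phi(A_m)\tag{4}$$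
holds for all Borel sets $A_i\subset\mathbb R^n$ with $0<\mu_n(A_i)<1$ if and only if $\sum_i\alpha_i\ge1$ and $\alpha_j\le1+\sum_{i\ne j}\alpha_i$ for every $j$. (For $m=2$, with coefficients $\alpha,\beta$: $\alpha+\beta\ge1$ and $|\alpha-\beta|\le1$.) For all convex $A_i$ with $0<\mu_n(A_i)<1$ it holds if and only if $\sum_i\alpha_i\ge1$.

## 3. Poisson extensions, and a maximum principle that fails at fixed height

The density of $\mu_n$ is a Poisson kernel, so harmonic functions enter. For measurable $E\subset\mathbb R^n$, $x\in\mathbb R^n$, $\varepsilon>0$ let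
$$v_E(x,\varepsilon)=c_n\int_E\frac{\varepsilon}{(|x-t|^2+\varepsilon^2)^{(n+1)/2}}\,dt=\mu_n\Big(\frac{E-x}\varepsilon\Big),\tag{5}$$
where the second equality is the substitution $t=x+\varepsilon u$. In particular $v_E(0,1)=\mu_n(E)$. The kernel $\varepsilon|(x,\varepsilon)|^{-(n+1)}$ is a constant multiple of the $\varepsilon$-derivative of $|(x,\varepsilon)|^{1-n}$ (of $\log|(x,\varepsilon)|$ if $n=1$), which is harmonic in $\mathbb R^{n+1}\setminus\{0\}$. Differentiating under the integral, $v_E$ is smooth and harmonic in $\{\varepsilon>0\}$. For $H=\{t:\nu\cdot t>h\}$, $|\nu|=1$, we have $(H-x)/\varepsilon=\{u:\nu\cdot u>(h-\nu\cdot x)/\varepsilon\}$, hence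
$$v_H(x,\varepsilon)=F\big((\nu\cdot x-h)/\varepsilon\big).\tag{6}$$

Put $\psi_E=F^{-1}(v_E)$ where $0<v_E<1$. From $F'(s)=\frac1{\pi(1+s^2)}$ and $F''(s)=\frac{-2s}{\pi(1+s^2)^2}$, the chain rule $\Delta v=F'(\psi)\Delta\psi+F''(\psi)|\nabla\psi|^2$ gives, for any $C^2$ function $v$ with values in $(0,1)$ and $\psi=F^{-1}(v)$,
$$\Delta_{x,\varepsilon}\psi=\pi(1+\psi^2)\Delta_{x,\varepsilon}v+\frac{2\psi|\nabla\psi|^2}{1+\psi^2}.\tag{7}$$
For $v=v_E$ the first term vanishes.

A natural plan for $\alpha=1-\lambda$, $\beta=\lambda$ is to compare, at each height $\varepsilon$, the function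
$$M(z,\varepsilon)=\sup\{\alpha\psi_A(x,\varepsilon)+\beta\psi_B(x',\varepsilon):\ \alpha x+\beta x'=z\}$$
with $\psi_{\alpha A+\beta B}(z,\varepsilon)$. Theorem 1 would be the case $z=x=x'=0$, $\varepsilon=1$ of $M\le\psi_{\alpha A+\beta B}$. To use the maximum principle one wants $M$ to be a subsolution of the equation for $\psi$: if a smooth $\varphi\ge M$ touches $M$ at $(z_0,\varepsilon_0)$, then $\Delta\varphi\ge 2\varphi|\nabla\varphi|^2/(1+\varphi^2)$ there. Suppose the supremum at $(z_0,\varepsilon_0)$ is attained at $x,x'$. Moving $x$ alone, or $x'$ alone, gives $\nabla_x\varphi=\nabla_x\psi_A=\nabla_x\psi_B=:p$. Moving the height moves both terms at once, so all we learn is $\partial_\varepsilon\varphi=\alpha q_A+\beta q_B$ with $q_A=\partial_\varepsilon\psi_A$, $q_B=\partial_\varepsilon\psi_B$. Moving $x$ and $x'$ by the same vector together with $\varepsilon$ gives $D^2\varphi\ge\alpha D^2\psi_A+\beta D^2\psi_B$. Hence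
$$\Delta\varphi\ge\alpha g(\psi_A,q_A)+\beta g(\psi_B,q_B),\qquad g(s,q)=\frac{2s(|p|^2+q^2)}{1+s^2},$$
and we would need the right side to be at least $g(\alpha\psi_A+\beta\psi_B,\alpha q_A+\beta q_B)$. That is convexity of $g$, and $g$ is not convex: with $\alpha=\beta=\frac12$, $q_A=q_B=0$, $\psi_A=0$, $\psi_B=1$, the left side is $\frac12|p|^2$ and the right side is $\frac45|p|^2$.

Moving $x$ and $x'$ at different speeds does not help. If $x$ moves by $a\zeta$ and $x'$ by $b\zeta$, and one adds such tests over several pairs forming vectors $\mathbf a,\mathbf b$ with $\alpha\mathbf a+\beta\mathbf b$ a unit vector, then the $x$-Hessians get weights $\alpha|\mathbf a|^2$ and $\beta|\mathbf b|^2$. The derivatives $\partial_\varepsilon^2\psi_A,\partial_\varepsilon^2\psi_B$ share one $\varepsilon$ and keep the weights $\alpha,\beta$. To assemble full Laplacians we need $|\mathbf a|=|\mathbf b|=1$, and then strict convexity of the ball forces $\mathbf a=\mathbf b$. The common height is the obstacle.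

## 4. Varying the height, and why it should live in $\mathbb R^3$

The heights can be decoupled. Let $\varepsilon=\alpha\varepsilon_A+\beta\varepsilon_B$ and $z=\alpha x+\beta x'$. Then
$$\frac{\alpha A+\beta B-z}{\varepsilon}=\frac{\alpha\varepsilon_A}\varepsilon\cdot\frac{A-x}{\varepsilon_A}+\frac{\beta\varepsilon_B}\varepsilon\cdot\frac{B-x'}{\varepsilon_B},$$
a combination with coefficients summing to $1$. So Theorem 1, applied to these dilated sets and multiplied by $\varepsilon$, would say that $\varepsilon\psi_{\alpha A+\beta B}(z,\varepsilon)\ge\alpha\,\varepsilon_A\psi_A(x,\varepsilon_A)+\beta\,\varepsilon_B\psi_B(x',\varepsilon_B)$. The right object is thus $\varepsilon\psi$, with position and height both free. At a maximizing pair the whole gradients, height derivative included, will then agree. Let us compute the equation for $\varepsilon\psi$. We keep a parameter: let the height be $\varepsilon=|y|$ with $y\in\mathbb R^d$, $d\ge1$.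

**Lemma 3.** Let $v$ be $C^2$ with values in $(0,1)$ on an open subset of $\{(x,\varepsilon):\varepsilon>0\}$, $\psi=F^{-1}(v)$, and $\varphi(x,y)=|y|\psi(x,|y|)$ for $(x,y)\in\mathbb R^n\times\mathbb R^d$. With $\varepsilon=|y|$ and $\Delta\varphi,\nabla\varphi$ taken in $\mathbb R^{n+d}$,
$$\Delta\varphi=\frac{2\varphi(|\nabla\varphi|^2-1)+4\,y\cdot\nabla_y\varphi}{\varphi^2+|y|^2}+(d-3)\frac{y\cdot\nabla_y\varphi}{|y|^2}+\pi\varepsilon(1+\psi^2)\Delta_{x,\varepsilon}v.\tag{8}$$

*Proof.* Here $\varphi_\varepsilon=\psi+\varepsilon\psi_\varepsilon$ and $\varphi_{\varepsilon\varepsilon}=2\psi_\varepsilon+\varepsilon\psi_{\varepsilon\varepsilon}$. The radial Laplacian in $\mathbb R^d$ is $\partial_\varepsilon^2+\frac{d-1}\varepsilon\partial_\varepsilon$, so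
$$\Delta\varphi=\varepsilon\Delta_{x,\varepsilon}\psi+2\psi_\varepsilon+\tfrac{d-1}\varepsilon(\psi+\varepsilon\psi_\varepsilon)=\Big[\varepsilon\Delta_{x,\varepsilon}\psi+4\psi_\varepsilon+\tfrac{2\psi}\varepsilon\Big]+(d-3)\tfrac{\varphi_\varepsilon}{\varepsilon}.$$
Since $y\cdot\nabla_y\varphi=\varepsilon\varphi_\varepsilon$, the last term is the middle term of (8). Next, $|\nabla\varphi|^2=\psi^2+2\varepsilon\psi\psi_\varepsilon+\varepsilon^2|\nabla\psi|^2$ and $y\cdot\nabla_y\varphi=\varepsilon\psi+\varepsilon^2\psi_\varepsilon$, so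
$$\begin{aligned}2\varphi(|\nabla\varphi|^2-1)+4y\cdot\nabla_y\varphi&=2\varepsilon\psi^3+4\varepsilon^2\psi^2\psi_\varepsilon+2\varepsilon^3\psi|\nabla\psi|^2-2\varepsilon\psi+4\varepsilon\psi+4\varepsilon^2\psi_\varepsilon\\&=2\varepsilon\psi(1+\psi^2)+4\varepsilon^2\psi_\varepsilon(1+\psi^2)+2\varepsilon^3\psi|\nabla\psi|^2.\end{aligned}$$
Dividing by $\varphi^2+\varepsilon^2=\varepsilon^2(1+\psi^2)$ gives $\frac{2\psi}\varepsilon+4\psi_\varepsilon+\frac{2\varepsilon\psi|\nabla\psi|^2}{1+\psi^2}$. By (7), the bracket above equals this plus $\pi\varepsilon(1+\psi^2)\Delta_{x,\varepsilon}v$. $\square$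

Look at the first fraction in (8). For a fixed value $\xi=(\xi_x,\xi_y)$ of the gradient, its numerator is a linear form in the vector $P=(\varphi,y)\in\mathbb R^{1+d}$, and its denominator is $|P|^2$. We shall see in Section 6 that this is exactly what a sup-convolution can digest.

The middle term is not of this form. Suppose we stay with $d=1$. We anticipate that the method of Section 6 combines the equations at the two maximizing points, with heights $y_A,y_B>0$, vectors $P_A,P_B$ and $P=\alpha P_A+\beta P_B$, with weights $\alpha|P_A|^2/|P|^2$ and $\beta|P_B|^2/|P|^2$. The middle terms then contribute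
$$-2\xi_y\,\frac1{|P|^2}\Big(\alpha\frac{|P_A|^2}{y_A}+\beta\frac{|P_B|^2}{y_B}\Big),\qquad\text{to be compared with}\qquad-\frac{2\xi_y}{y_0},\quad y_0=\alpha y_A+\beta y_B.$$
The function $(s,y)\mapsto\frac{s^2+y^2}y=y+\frac{s^2}y$ is convex and homogeneous of degree $1$ on $y>0$, so the parenthesis is at least $|P|^2/y_0$. The comparison goes the right way if $\xi_y\le0$ and in general the wrong way if $\xi_y>0$, and nothing so far controls this sign. It does fail for some sets. For $n=1$ and $A=[-4,-1]\cup[1,4]$ let $\theta=\arctan\frac4\varepsilon-\arctan\frac1\varepsilon$, so that $\tan\theta=\frac{3\varepsilon}{\varepsilon^2+4}$ and $v_A(0,\varepsilon)=\frac{2\theta}\pi$. Then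
$$\varepsilon\psi_A(0,\varepsilon)=-\varepsilon\cot2\theta=\frac\varepsilon2\Big(\tan\theta-\frac1{\tan\theta}\Big)=\frac12\Big(\frac{3\varepsilon^2}{\varepsilon^2+4}-\frac{\varepsilon^2+4}3\Big).$$
As a function of $u=\varepsilon^2$ its derivative is $\frac12\big(\frac{12}{(u+4)^2}-\frac13\big)$, which is positive for $u<2$.

In (8) the remedy is visible: take $d=3$ and the middle term disappears. From now on $y\in\mathbb R^3$ and $N=n+3$.

Two functions can be checked by hand. For the half-space $H$ in (6), $|y|F^{-1}(v_H)=\nu\cdot x-h$ is affine with gradient of length $1$ and no $y$-derivative, so both sides of (8) vanish. For $n=1$ and $A=[m-r,m+r]$, the set $(A-x)/|y|$ has center $(m-x)/|y|$ and half-length $r/|y|$, so (1) gives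
$$|y|\,\psi_A(x,|y|)=\frac{r^2-(x-m)^2-|y|^2}{2r}=:W(x,y),\tag{9}$$
a paraboloid on $\mathbb R^4$, smooth across $y=0$. With $\rho^2=(x-m)^2+|y|^2$ we have $\Delta W=-\frac4r$, $|\nabla W|^2-1=\frac{\rho^2}{r^2}-1=-\frac{2W}r$ and $4y\cdot\nabla_yW=-\frac{4|y|^2}r$. So $2W(|\nabla W|^2-1)+4y\cdot\nabla_yW=-\frac4r(W^2+|y|^2)=(W^2+|y|^2)\Delta W$, as (8) predicts.

## 5. The lifted function of a compact set

We now define $|y|\psi_A$ on all of $\mathbb R^N$, including $y=0$, for a class of sets that contains compact convex bodies and is rich enough for Borel sets. For measurable $E$ and $X=(x,y)\in\mathbb R^n\times\mathbb R^3$ put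
$$w_E(x,y)=c_n\int_E(|x-t|^2+|y|^2)^{-\frac{n+1}2}dt\in[0,\infty],\qquad v_E(x,|y|)=|y|\,w_E(x,y)\quad(y\ne0),$$
in agreement with (5). We also write $v_E(x,y)$ or $v_E(X)$ for $v_E(x,|y|)$. Lebesgue measure is $|\cdot|$, and $D(q,r)$ denotes an open ball.

**Definition.** $\mathcal K$ is the class of compact $A\subset\mathbb R^n$ with $|A|>0$ such that every $a\in\partial A$ lies in the closure of a nonempty open convex set $Q$ with $Q\cap A=\emptyset$.

Compact convex sets with nonempty interior belong to $\mathcal K$: take for $Q$ the open half-space on the far side of a supporting hyperplane at $a$. The closed annulus $\{1\le|x|\le2\}$ in the plane belongs to $\mathcal K$: at inner boundary points take $Q=D(0,1)$, at outer ones a half-plane. On the other hand, the closed unit disk minus the cusp $\{x_1>0,\ |x_2|<x_1^2\}$ does not. An open convex $Q$ disjoint from it with $0\in\overline Q$ contains, for each $q\in Q$, all points $sq$ with $0<s\le1$. For small $s$ these must lie in the cusp, so $|sq_2|<s^2q_1^2$,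 which forces $q_2=0$. Then $Q$ lies on a line and is not open.

The second family we need consists of the nonempty finite unions $A$ of closed cubes from one grid $2^{-j}(k+[0,1]^n)$, $k\in\mathbb Z^n$. Let $a\in\partial A$. The grid cubes containing $a$ cover a neighborhood of $a$, so at least one of them is not a cube of $A$ (otherwise $a$ would be interior). Its interior is open, convex, disjoint from every other grid cube and hence from $A$, and has $a$ in its closure. So $A\in\mathcal K$.

**Definition.** For $A\in\mathcal K$ let $S_A=\partial A\times\{0\}$, and define $W_A:\mathbb R^N\to\mathbb R$ by $W_A(x,y)=|y|F^{-1}(v_A)=-|y|\cot(\pi v_A)$ for $y\ne0$ and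
$$W_A(x,0)=\begin{cases}-\dfrac1{\pi w_A(x,0)},&x\notin A,\\[2mm]\ \ \dfrac1{\pi w_{A^c}(x,0)},&x\in\operatorname{int}A,\\[2mm]\ \ 0,&x\in\partial A.\end{cases}$$

Since $|A|>0$ and $|A^c|>0$, we have $0<v_A<1$ for $y\ne0$, so $W_A$ is well defined there. The values at $y=0$ are what the limit suggests: for $x\notin A$, $v_A\approx|y|w_A$ and $\cot\tau\approx1/\tau$. For an interval, (9) gives $W_A=(r^2-|X-(m,0)|^2)/(2r)$ everywhere. For instance, for $n=1$ and $|x-m|>r$, $w_A(x,0)=\frac1\pi\int_{m-r}^{m+r}\frac{dt}{(x-t)^2}=\frac1\pi\cdot\frac{2r}{(x-m)^2-r^2}$, in accordance with the definition. Clearly $W_A$ depends on $y$ only through $|y|$. Recall that $f$ is upper semicontinuous if $\limsup_{X\to X_0}f(X)\le f(X_0)$ for every $X_0$, and that such an $f$ attains its maximum on compact sets.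

**Lemma 4.** Let $A\in\mathcal K$.

1. $W_A\in C^\infty(\mathbb R^N\setminus S_A)$, and there $W_A^2+|y|^2>0$ and
$$(W_A^2+|y|^2)\,\Delta W_A=2W_A(|\nabla W_A|^2-1)+4\,y\cdot\nabla_yW_A.\tag{10}$$
2. $W_A$ is upper semicontinuous on $\mathbb R^N$.
3. $W_A(X)\to-\infty$ as $|X|\to\infty$.

In particular $W_A$ is bounded above.

*Proof.* **Part 1: smoothness across $y=0$ and the equation.** The function $\tau\cot\tau$ is even and analytic for $|\tau|<\pi$, so $h(s)=\pi\sqrt s\cot(\pi\sqrt s)$, $h(0)=1$, is given on $[0,1)$ by a power series in $s$ converging for $|s|<1$.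

If $K\subset\mathbb R^N$ is compact and disjoint from $\overline E\times\{0\}$, then $|X-(t,0)|\ge c(1+|t|)$ for $X\in K$, $t\in E$ and some $c>0$. So each derivative of the kernel $|X-(t,0)|^{-(n+1)}$ is bounded by a constant times $(1+|t|)^{-(n+1)}$, and $w_E$ is smooth on $\mathbb R^N\setminus(\overline E\times\{0\})$. On $\mathbb R^N\setminus(A\times\{0\})$ the function $w_A$ is therefore smooth. It is positive, $|y|w_A<1$, and
$$W_A=-\frac1{\pi w_A}\,h\big(|y|^2w_A^2\big),$$
also for $y=0$. On $\mathbb R^N\setminus((\mathbb R^n\setminus\operatorname{int}A)\times\{0\})$ the function $w_{A^c}$ is smooth and positive with $|y|w_{A^c}<1$. For $y\ne0$ we have $v_{A^c}=1-v_A$, so $W_A=-|y|F^{-1}(v_{A^c})=|y|\cot(\pi v_{A^c})$. Hence on this set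
$$W_A=\frac1{\pi w_{A^c}}\,h\big(|y|^2w_{A^c}^2\big),$$
again also for $y=0$. The two open sets cover $\mathbb R^N\setminus S_A$, so $W_A$ is smooth there. For $y=0$ off $S_A$ we have $W_A\ne0$, so $W_A^2+|y|^2>0$ off $S_A$. For $y\neq0$, (10) is (8) with $d=3$ and $\Delta v_A=0$. For $y=0$ it follows by continuity.

**Part 2: upper semicontinuity on $S_A$.** Only points $(a,0)$ with $a\in\partial A$ need checking, and $W_A(a,0)=0$. Let $Q$ be as in the definition of $\mathcal K$ and $D(q,r)\subset Q$. Since $Q$ is open and convex and $a\in\overline Q$, for $0<s\le1$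
$$D(a+s(q-a),sr)=(1-s)a+sD(q,r)\subset Q\subset A^c.$$
Now let $s=|X-(a,0)|\in(0,1]$, and let $t$ be in this ball. With $L=|q-a|+r+1$,
$$(|x-t|^2+|y|^2)^{1/2}=|X-(t,0)|\le s+|a-t|\le s+s|q-a|+sr=sL.$$
Hence $w_{A^c}(X)\ge c_n|D(0,1)|(sr)^n(sL)^{-(n+1)}=\kappa/s$ with $\kappa>0$ independent of $X$. Since $\cot\tau\le1/\tau$ on $(0,\pi)$, for $y\ne0$ we get $W_A=|y|\cot(\pi|y|w_{A^c})\le\frac1{\pi w_{A^c}}\le\frac s{\pi\kappa}$. For $y=0$, $W_A$ is either $\le0$ or equal to $\frac1{\pi w_{A^c}}\le\frac s{\pi\kappa}$. So the limsup at $(a,0)$ is at most $0$.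

**Part 3: decay.** Let $A\subset D(0,R_0)$. For $|X|\ge2R_0$ and $t\in A$ we have $|X-(t,0)|\ge|X|/2$, so $w_A(X)\le c_n|A|(2/|X|)^{n+1}$, and $v_A\le|X|w_A\to0$. Since $\tau\cot\tau$ is decreasing on $(0,\frac\pi2)$ and equals $\frac\pi4\ge\frac12$ at $\frac\pi4$, we have $\cot\tau\ge\frac1{2\tau}$ on $(0,\frac\pi4]$. So for large $|X|$ with $y\ne0$, $W_A\le-\frac{|y|}{2\pi v_A}=-\frac1{2\pi w_A}$. For $y=0$, $W_A=-\frac1{\pi w_A}$. Both tend to $-\infty$ as $|X|\to\infty$.

Finally, $W_A<0$ outside a large ball, and on the closed ball the real-valued upper semicontinuous function $W_A$ has a maximum. So $W_A$ is bounded above. $\square$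

## 6. The sup-convolution is a subsolution

Let $A,B\in\mathcal K$ and $\alpha,\beta>0$. Put $C=\alpha A+\beta B$, a compact set, and
$$W^*(Z)=\sup\{\alpha W_A(X)+\beta W_B(Y):\ X,Y\in\mathbb R^N,\ \alpha X+\beta Y=Z\}.$$
The aim of the next three sections is $W^*(z,y)\le|y|F^{-1}(v_C(z,|y|))$ for $y\ne0$.

For intervals in $\mathbb R$ this can be seen at once. Let $A,B$ have centers $m,m'$ and half-lengths $r,r'$. By (9) and the Cauchy–Schwarz inequality $|\alpha U+\beta U'|^2\le(\alpha r+\beta r')\big(\alpha\frac{|U|^2}r+\beta\frac{|U'|^2}{r'}\big)$, with equality when $U/r=U'/r'$, applied to $U=X-(m,0)$ and $U'=Y-(m',0)$, we get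
$$W^*(Z)=\frac{\alpha r+\beta r'}2-\frac{|Z-(\alpha m+\beta m',0)|^2}{2(\alpha r+\beta r')}.$$
This is the lifted function of the interval $\alpha A+\beta B$. In general only an inequality can be expected.

**Lemma 5.** The supremum is attained, $W^*$ is real-valued, bounded above and upper semicontinuous, and $W^*(z,y)$ depends only on $(z,|y|)$.

*Proof.* For fixed $Z$ the function $X\mapsto\alpha W_A(X)+\beta W_B((Z-\alpha X)/\beta)$ is upper semicontinuous. It tends to $-\infty$ as $|X|\to\infty$, because $W_A\to-\infty$ and $W_B$ is bounded above. So it attains its maximum, which is real, and $W^*$ is bounded above. Let $Z_k\to Z$ with $W^*(Z_k)\to\ell\in[-\infty,\infty)$, and let $(X_k,Y_k)$ be maximizers. If $(X_k)$ is unbounded, then along a subsequence $\alpha W_A(X_k)+\beta W_B(Y_k)\to-\infty$ and $\ell=-\infty$. Otherwise, along a subsequence, $X_k\to X$ and $Y_k\to Y$ with $\alpha X+\beta Y=Z$, and upper semicontinuity gives $\ell\le\alpha W_A(X)+\beta W_B(Y)\le W^*(Z)$. The last claim holds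 because $W_A,W_B$ are invariant under rotations of $y$, and a rotation of both $\mathbb R^3$-components rotates their combination. $\square$

**Lemma 6.** Let $Z_0=(z_0,y_0)$ with $y_0\ne0$. Let $\varphi$ be $C^2$ near $Z_0$, with $\varphi\ge W^*$ near $Z_0$ and $\varphi(Z_0)=W^*(Z_0)$, and let $\xi=(\xi_x,\xi_y)=\nabla\varphi(Z_0)$. Then
$$\Delta\varphi(Z_0)\ge\frac{2\varphi(Z_0)(|\xi|^2-1)+4\,y_0\cdot\xi_y}{\varphi(Z_0)^2+|y_0|^2}.$$

*Proof.* **Step 1: the vectors that carry the equation.** Let $(X_0,Y_0)$ attain $W^*(Z_0)$, with $\mathbb R^3$-components $y_A,y_B$. Put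
$$P_A=(W_A(X_0),y_A),\quad P_B=(W_B(Y_0),y_B),\quad P=\alpha P_A+\beta P_B=(W^*(Z_0),y_0)\in\mathbb R^4.$$
Here $P\ne0$ because $y_0\neq0$. For the fixed vector $\xi$ let $\Lambda(s,\eta)=2s(|\xi|^2-1)+4\eta\cdot\xi_y$, a linear form on $\mathbb R\times\mathbb R^3=\mathbb R^4$. We must show $\Delta\varphi(Z_0)\ge\Lambda(P)/|P|^2$. Because $\alpha(X_0+h)+\beta(Y_0+k)=Z_0+\alpha h+\beta k$, for small $h,k\in\mathbb R^N$
$$\varphi(Z_0+\alpha h+\beta k)\ge\alpha W_A(X_0+h)+\beta W_B(Y_0+k),\quad\text{with equality at }h=k=0.\tag{11}$$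

**Step 2: the case $X_0\notin S_A$, $Y_0\notin S_B$.** Both functions on the right of (11) are smooth near the points in question. First order in (11), with $k=0$ and then with $h=0$, gives $\nabla W_A(X_0)=\nabla W_B(Y_0)=\xi$. So (10) at these points reads
$$|P_A|^2\Delta W_A(X_0)=\Lambda(P_A),\qquad|P_B|^2\Delta W_B(Y_0)=\Lambda(P_B).\tag{12}$$
Now put $h=\tau a\zeta$, $k=\tau b\zeta$ with $a,b\in\mathbb R$, $\zeta\in\mathbb R^N$, $\tau\to0$. The terms of order $0$ and $1$ in $\tau$ agree, and the second order gives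
$$(\alpha a+\beta b)^2D^2\varphi(Z_0)[\zeta,\zeta]\ge\alpha a^2D^2W_A(X_0)[\zeta,\zeta]+\beta b^2D^2W_B(Y_0)[\zeta,\zeta].\tag{13}$$
By (12) we would like the weights of the two Hessians to be $\alpha|P_A|^2/|P|^2$ and $\beta|P_B|^2/|P|^2$, and that of $D^2\varphi$ to be $1$. With $|a|,|b|$ equal to $|P_A|/|P|,|P_B|/|P|$ a single pair of numbers achieves $\alpha a+\beta b=\pm1$ only in degenerate configurations. But sums of inequalities (13) allow vectors in place of numbers, and the vectors $P_A,P_B,P$ themselves satisfy $\alpha P_A+\beta P_B=P$. So let $O$ be an orthogonal map of $\mathbb R^4$ with $OP=|P|e_1$, and set $\mathbf a=OP_A/|P|$, $\mathbf b=OP_B/|P|$. Then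
$$\alpha\mathbf a+\beta\mathbf b=e_1,\qquad|\mathbf a|=\frac{|P_A|}{|P|},\qquad|\mathbf b|=\frac{|P_B|}{|P|}.$$
Apply (13) with $(a,b)=(\mathbf a_i,\mathbf b_i)$, $i=1,\dots,4$, and add. Since $\alpha\mathbf a_i+\beta\mathbf b_i$ is $1$ for $i=1$ and $0$ otherwise,
$$D^2\varphi(Z_0)\ge\alpha|\mathbf a|^2D^2W_A(X_0)+\beta|\mathbf b|^2D^2W_B(Y_0)$$
as quadratic forms. Take traces and use (12):
$$\Delta\varphi(Z_0)\ge\frac{\alpha\Lambda(P_A)+\beta\Lambda(P_B)}{|P|^2}=\frac{\Lambda(P)}{|P|^2}.$$
The last equality is the linearity of $\Lambda$.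

**Step 3: the case where a maximizer is singular.** Let $X_0\in S_A$. Then $W_A(X_0)=0$ and $y_A=0$, so $P_A=0$ and $P=\beta P_B\ne0$. In particular $Y_0\notin S_B$, as otherwise $P_B=0$. Put $h=0$ in (11): $\varphi(Z_0+\beta k)\ge\beta W_B(Y_0+k)$ with equality at $k=0$. First order gives $\xi=\nabla W_B(Y_0)$, and second order gives $\beta^2D^2\varphi(Z_0)\ge\beta D^2W_B(Y_0)$. By (12) for $B$, which holds since $\nabla W_B(Y_0)=\xi$,
$$\Delta\varphi(Z_0)\ge\frac1\beta\cdot\frac{\Lambda(P_B)}{|P_B|^2}=\frac{\Lambda(\beta P_B)}{|\beta P_B|^2}=\frac{\Lambda(P)}{|P|^2}.$$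
The case $Y_0\in S_B$ is symmetric. $\square$

## 7. The sign of $W^*$ on the boundary outside $C$

In the comparison with $v_C$ we need to know that $F(W^*/\varepsilon)$ tends to $0$ as $\varepsilon\to0$ at points outside $C$. This follows from strict negativity of $W^*$ there.

**Lemma 7.** If $z_0\in\mathbb R^n\setminus C$, then $W^*(z_0,0)<0$.

*Proof.* The supremum is attained, so it suffices to show $\alpha W_A(X)+\beta W_B(Y)<0$ whenever $\alpha X+\beta Y=(z_0,0)$. Write $X=(x,y_A)$, $Y=(x',y_B)$. Then $\alpha y_A+\beta y_B=0$, so $|y_B|=\frac\alpha\beta|y_A|$.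

**Step 1: a reflected copy of $A^c$ contains $B$.** Let $T(t)=(z_0-\alpha t)/\beta$, so $T(x)=x'$. If $T(a)=b$ with $a\in A$ and $b\in B$, then $z_0=\alpha a+\beta b\in C$, which is excluded. So $T(A)\cap B=\emptyset$, that is, $B\subset T(A^c)$. The set $T(A^c)\setminus B=\mathbb R^n\setminus(T(A)\cup B)$ is open and nonempty, since $T(A)\cup B$ is compact. Thus it has positive measure.

**Step 2: $y_A\ne0$.** We have $T(E)-x'=-\frac\alpha\beta(E-x)$ and $|y_B|=\frac\alpha\beta|y_A|$, so by (5) and the symmetry of $\mu_n$, $v_{T(E)}(Y)=v_E(X)$. By Step 1, $v_B(Y)<v_{T(A^c)}(Y)=v_{A^c}(X)=1-v_A(X)$. Hence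
$$\beta W_B(Y)=\beta|y_B|F^{-1}(v_B(Y))<\beta|y_B|F^{-1}(1-v_A(X))=-\alpha|y_A|F^{-1}(v_A(X))=-\alpha W_A(X).$$

**Step 3: $y_A=y_B=0$.** Since $\alpha x+\beta x'=z_0\notin C$, it is impossible that $x\in A$ and $x'\in B$. If $x\notin A$ and $x'\notin B$, both values are negative. If $x\in\partial A$, then $x'\notin B$ and the sum is $\beta W_B(x',0)<0$. Let $x\in\operatorname{int}A$. Then again $x'\notin B$. Substituting $t'=T(t)$, with $dt'=(\frac\alpha\beta)^ndt$ and $|x'-t'|=\frac\alpha\beta|x-t|$, we obtain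
$$w_B(x',0)<w_{T(A^c)}(x',0)=\frac\beta\alpha\,w_{A^c}(x,0)<\infty.$$
The last quantity is finite because $x$ has positive distance from $A^c$, and the strict inequality comes from Step 1. So $\beta W_B(Y)=-\frac\beta{\pi w_B(x',0)}<-\frac\alpha{\pi w_{A^c}(x,0)}=-\alpha W_A(X)$. The cases with $x'\in B$ are symmetric. $\square$

## 8. Comparison with the harmonic function of $\alpha A+\beta B$

**Proposition 8.** For $A,B\in\mathcal K$, $\alpha,\beta>0$, $C=\alpha A+\beta B$ and all $X,Y\in\mathbb R^N$ with $\alpha X+\beta Y=(z,y)$, $y\ne0$,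
$$\alpha W_A(X)+\beta W_B(Y)\le|y|\,F^{-1}\big(v_C(z,|y|)\big).$$

The right side is finite: $C$ is compact and contains a translate of $\alpha A$, so $0<v_C<1$. We do not need $C\in\mathcal K$.

*Proof.* **Step 1: a strict supersolution.** By Lemma 5 we may put $v^*(z,\varepsilon)=F(W^*(z,y)/\varepsilon)$ for $|y|=\varepsilon>0$. This function is upper semicontinuous with values in $(0,1)$, and we must show $v^*\le v_C$. Fix $\delta,\eta,R>0$, and let $C_\delta=\{\operatorname{dist}(\cdot,C)<\delta\}$, $E_R=\{|t|>R\}$, $\Omega_R=\{(z,\varepsilon):\varepsilon>0,\ |z|^2+\varepsilon^2<R^2\}$ and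
$$V=v_{C_\delta}+4v_{E_R}+\eta(R^2-|z|^2-\varepsilon^2).$$
The first term is for the part $C$ of the boundary, the second for the spherical part of $\partial\Omega_R$, and the third makes $V$ strictly superharmonic. On $\Omega_R$ we have $V\ge0$ and $\Delta_{z,\varepsilon}V=-2(n+1)\eta<0$. We claim $v^*\le V$ on $\Omega_R$. Suppose instead that $m=\sup_{\Omega_R}(v^*-V)>0$. Then $m$ is finite, since $v^*<1$ and $V\ge0$. Take a maximizing sequence converging to a point of $\overline{\Omega_R}$.

**Step 2: the limit is not on the boundary.** There are three kinds of boundary points.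

Let the limit be $(z,\varepsilon)$ with $|z|=R\cos\theta$, $\varepsilon=R\sin\theta$, $\theta\in(0,\frac\pi2]$, and let $\omega$ be a unit vector with $z\cdot\omega=|z|$. Since $E_R\supset\{t\cdot\omega>R\}$, (6) gives
$$v_{E_R}(z,\varepsilon)\ge F\Big(\frac{|z|-R}\varepsilon\Big)=F\Big(-\frac{1-\cos\theta}{\sin\theta}\Big)=F\big(-\tan\tfrac\theta2\big)\ge F(-1)=\tfrac14.$$
By continuity of $v_{E_R}$ on $\{\varepsilon>0\}$, $\liminf V\ge1$ along the sequence, whereas $v^*<1$. So $m\le0$, a contradiction.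

Let the limit be $(z_0,0)$ with $z_0\in C$. As $D(z_0,\delta)\subset C_\delta$, (5) gives $v_{C_\delta}(z,\varepsilon)\ge\mu_n\big(D(0,(\delta-|z-z_0|)/\varepsilon)\big)\to1$ as $(z,\varepsilon)\to(z_0,0)$. Again $\liminf V\ge1$ while $v^*<1$, a contradiction.

Let the limit be $(z_0,0)$ with $z_0\notin C$. By Lemma 7 and upper semicontinuity of $W^*$ there is $\kappa>0$ with $W^*\le-\kappa$ near $(z_0,0)$. So $v^*\le F(-\kappa/\varepsilon)\to0$ along the sequence, while $V\ge0$. Again $m\le0$, a contradiction.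

**Step 3: an interior maximum is impossible.** So the limit $(z_0,\varepsilon_0)$ lies in $\Omega_R$, and by upper semicontinuity of $v^*-V$ the value $m$ is attained there. Put $\tilde v=V+m$. Then $\tilde v\ge v^*$ on $\Omega_R$ with equality at $(z_0,\varepsilon_0)$. The common value lies in $(0,1)$, so $\tilde v\in(0,1)$ near that point. Choose $y_0\in\mathbb R^3$ with $|y_0|=\varepsilon_0$, let $Z_0=(z_0,y_0)$, and let $\varphi(z,y)=|y|F^{-1}(\tilde v(z,|y|))$ near $Z_0$. This is a $C^2$ function with $\varphi\ge W^*$ and equality at $Z_0$. Since $\Delta_{z,\varepsilon}\tilde v<0$, Lemma 3 with $d=3$ gives at $Z_0$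
$$\Delta\varphi<\frac{2\varphi(|\nabla\varphi|^2-1)+4\,y_0\cdot\nabla_y\varphi}{\varphi^2+|y_0|^2},$$
which contradicts Lemma 6. This proves the claim.

**Step 4: removing the auxiliary terms.** Fix $(z,\varepsilon)$ with $\varepsilon>0$. For all $R>|(z,\varepsilon)|$ and all $\eta,\delta>0$ we have $v^*(z,\varepsilon)\le V(z,\varepsilon)$. Let $\eta\to0$, then $R\to\infty$, when $v_{E_R}(z,\varepsilon)\to0$, then $\delta\to0$, when $v_{C_\delta}(z,\varepsilon)\to v_C(z,\varepsilon)$ because $C$ is closed and so $\bigcap_\delta C_\delta=C$. Hence $v^*\le v_C$, that is, $W^*(z,y)\le|y|F^{-1}(v_C(z,|y|))$. $\square$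

**Corollary 9.** Let $A,B\in\mathcal K$ and $\alpha,\beta>0$ with $\alpha+\beta\ge1$ and $|\alpha-\beta|\le1$. Then $\Phi(\alpha A+\beta B)\ge\alpha\Phi(A)+\beta\Phi(B)$.

*Proof.* For unit vectors $e,e'\in\mathbb R^3$ we have $|\alpha e+\beta e'|^2=\alpha^2+\beta^2+2\alpha\beta\,e\cdot e'$, so $|\alpha e+\beta e'|$ takes all values in $[|\alpha-\beta|,\alpha+\beta]$, an interval containing $1$. Choose $e,e'$ with $|\alpha e+\beta e'|=1$ (if $\alpha+\beta=1$, then $e=e'$ will do), and apply Proposition 8 with $X=(0,e)$, $Y=(0,e')$. Here $W_A(0,e)=F^{-1}(v_A(0,1))=\Phi(A)$ and $W_B(0,e')=\Phi(B)$, and the right side is $F^{-1}(v_C(0,1))=\Phi(C)$. $\square$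

## 9. From compact bodies to all convex sets: proof of Theorem 1

Two facts about convex sets are used: a convex set with empty interior lies in a hyperplane, and the boundary of a convex set is Lebesgue-null. Let $A,B$ be convex with measures in $(0,1)$. Then $\operatorname{int}A\ne\emptyset$ and $\mu_n(\partial A)=0$, and likewise for $B$. The convex set $(1-\lambda)A+\lambda B$ is measurable.

**Step 1: inner approximation.** Let
$$A_k=\{x:\operatorname{dist}(x,A^c)\ge1/k\}\cap\{|x|\le k\},$$
and define $B_k$ likewise ($A^c\ne\emptyset$ since $\mu_n(A)<1$). The first set consists of the $x$ with $D(x,\frac1k)\subset A$. It is contained in $A$. It is convex, because $(1-s)D(x,\frac1k)+sD(x',\frac1k)=D((1-s)x+sx',\frac1k)$. It is closed because the distance is continuous. If $D(p,\rho)\subset A$, then $D(p,\frac\rho2)\subset A_k$ as soon as $\frac1k\le\frac\rho2$ and $k\ge|p|+\rho$. So for large $k$ the sets $A_k,B_k$ are compact convex with nonempty interior, hence in $\mathcal K$. They increase to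 $\operatorname{int}A$ and $\operatorname{int}B$, so $\mu_n(A_k)\to\mu_n(A)$ and $\mu_n(B_k)\to\mu_n(B)$. By continuity of $F^{-1}$ on $(0,1)$, $\Phi(A_k)\to\Phi(A)$ and $\Phi(B_k)\to\Phi(B)$.

**Step 2: passing to the limit.** The numbers $\alpha=1-\lambda$, $\beta=\lambda$ satisfy $\alpha+\beta=1$ and $|\alpha-\beta|\le1$. Monotonicity of $\Phi$ and Corollary 9 give
$$\Phi((1-\lambda)A+\lambda B)\ge\Phi((1-\lambda)A_k+\lambda B_k)\ge(1-\lambda)\Phi(A_k)+\lambda\Phi(B_k),$$
and $k\to\infty$ proves Theorem 1. $\square$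

## 10. Borel sets, polygons and the coefficient range: proof of Theorem 2

If the $A_i$ are Borel, then $\sum\alpha_iA_i$ is a continuous image of the Borel set $A_1\times\dots\times A_m$. It is therefore an analytic set, and analytic sets are measurable for the completion of $\mu_n$. So $\Phi$ makes sense on it.

**Step 1: two compact sets.** The purpose is to extend Corollary 9 to arbitrary compact $A,B$ of positive measure, for $\alpha+\beta\ge1$ and $|\alpha-\beta|\le1$. Let $A^{(j)},B^{(j)}$ be the unions of the closed dyadic cubes of side $2^{-j}$ meeting $A$, respectively $B$. They are in $\mathcal K$ by Section 5, and contain $A$ and $B$. Every point of $A^{(j)}$ is within $\sqrt n\,2^{-j}$ of $A$, and similarly for $B$. So $C^{(j)}=\alpha A^{(j)}+\beta B^{(j)}$ contains the compact set $C=\alpha A+\beta B$ and lies in its closed $(\alpha+\beta)\sqrt n\,2^{-j}$-neighborhood. Thus $\mu_n(C^{(j)})\to\mu_n(C)$. This limit lies in $(0,1)$, as $C$ is compact and contains a translate of $\alpha A$.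 By Corollary 9,
$$\Phi(C^{(j)})\ge\alpha\Phi(A^{(j)})+\beta\Phi(B^{(j)})\ge\alpha\Phi(A)+\beta\Phi(B),$$
and $j\to\infty$ gives $\Phi(C)\ge\alpha\Phi(A)+\beta\Phi(B)$.

**Step 2: cutting a polygon into triangles.** For $m=2$ the hypotheses on $(\alpha,\beta)$ are the triangle inequalities for the side lengths $\alpha,\beta,1$. For general $m$ they are the inequalities for a polygon with sides $\alpha_1,\dots,\alpha_m,1$. We reduce the second to the first.

**Lemma 10.** Let $k\ge1$ and $\alpha_1,\dots,\alpha_k,d>0$ be such that each of these $k+1$ numbers is at most the sum of the others. Then there are positive numbers $d_1=\alpha_1,d_2,\dots,d_k=d$ such that for $2\le i\le k$ the triple $(d_{i-1},\alpha_i,d_i)$ satisfies the triangle inequalities.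

*Proof.* Induction on $k$. For $k=1$ the hypothesis says $\alpha_1=d$. Let $k\ge2$, and put
$$L=\sum_{i<k}\alpha_i,\qquad l=\max\big(0,\,2\max_{i<k}\alpha_i-L\big),\qquad d_{k-1}=\min(d+\alpha_k,L)>0.$$
The hypothesis for $\alpha_j$, $j<k$, says $\alpha_j\le(L-\alpha_j)+\alpha_k+d$, so $l\le d+\alpha_k$. The hypothesis for $d$ and for $\alpha_k$ says $|d-\alpha_k|\le L$. Trivially $l\le L$ and $|d-\alpha_k|\le d+\alpha_k$. From the bounds on $|d-\alpha_k|$ we get $|d-\alpha_k|\le d_{k-1}\le d+\alpha_k$, the triangle inequalities for $(d_{k-1},\alpha_k,d)$. From the bounds on $l$ we get $l\le d_{k-1}\le L$. This says that $d_{k-1}\le\sum_{i<k}\alpha_i$ and that $\alpha_j\le(L-\alpha_j)+d_{k-1}$ for $j<k$, which is the hypothesis of the lemma for $\alpha_1,\dots,\alpha_{k-1},d_{k-1}$. Apply the induction hypothesis. $\square$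

**Step 3: sufficiency for Borel sets.** Suppose $\sum\alpha_i\ge1$ and $\alpha_j\le1+\sum_{i\ne j}\alpha_i$ for all $j$. It suffices to treat compact $A_i$ of positive measure: by inner regularity there are compact $K_i\subset A_i$ with $\mu_n(K_i)$ positive and as close to $\mu_n(A_i)$ as we like, and $\Phi(\sum\alpha_iA_i)\ge\Phi(\sum\alpha_iK_i)$ while $\Phi(K_i)\to\Phi(A_i)$. Our conditions are the hypothesis of Lemma 10 with $k=m$, $d=1$. Take $d_1,\dots,d_m=1$ from the lemma, and let
$$D_i=\frac1{d_i}(\alpha_1A_1+\dots+\alpha_iA_i),$$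
compact of positive measure, with $D_1=A_1$. For $i\ge2$, $D_i=\frac{d_{i-1}}{d_i}D_{i-1}+\frac{\alpha_i}{d_i}A_i$. The triangle inequalities $d_{i-1}+\alpha_i\ge d_i$ and $|d_{i-1}-\alpha_i|\le d_i$ say that Step 1 applies with these two coefficients. Multiplied by $d_i$ it gives
$$d_i\Phi(D_i)\ge d_{i-1}\Phi(D_{i-1})+\alpha_i\Phi(A_i).$$
Add these for $i=2,\dots,m$ and use $d_1\Phi(D_1)=\alpha_1\Phi(A_1)$, $d_m=1$, $D_m=\sum\alpha_iA_i$. The result is (4).

**Step 4: sufficiency for convex sets.** Let $\sum\alpha_i\ge1$ only. We may replace each convex $A_i$ by its interior: this is a convex Borel set of the same measure, and the combination only shrinks. For $k\in\mathbb N$, convexity makes $\alpha_iA_i$ the sum of $k$ copies of $\frac{\alpha_i}kA_i$. Choose $k$ with all $\alpha_i/k\le1$. The $km$ coefficients $\alpha_i/k$, each repeated $k$ times, have sum $\sum\alpha_i\ge1$, and each is at most $1$, so Step 3 applies to them. It gives $\Phi(\sum\alpha_iA_i)\ge\sum_ik\cdot\frac{\alpha_i}k\Phi(A_i)$,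 which is (4).

**Step 5: necessity of $\sum\alpha_i\ge1$, already for convex sets.** Let $\sigma=\sum\alpha_i<1$ and take every $A_i$ to be the slab $\Sigma_1$. By (3), $\sum\alpha_i\Phi(A_i)=0$, while $\sum\alpha_iA_i=\Sigma_\sigma$ has $\Phi(\Sigma_\sigma)=\frac12(\sigma-\frac1\sigma)<0$. So (4) fails.

**Step 6: necessity of $\alpha_j\le1+\sum_{i\ne j}\alpha_i$ for Borel sets.** Suppose $\gamma=\alpha_j-\sum_{i\ne j}\alpha_i>1$. Take $A_j=\{|x_1|\ge1\}$ and $A_i=\Sigma_1$ for $i\ne j$. All have measure $\frac12$, so the right side of (4) is $0$. With $\rho=\sum_{i\ne j}\alpha_i>0$, the combination consists of all points whose first coordinate is $u+w$ with $|u|\ge\alpha_j$ and $|w|<\rho$. Then $|u+w|>\alpha_j-\rho=\gamma$. Conversely, a number greater than $\gamma$ is either at least $\alpha_j$ (take $w=0$) or of the form $\alpha_j+w$ with $-\rho<w<0$, and negative numbers are symmetric. So $\sum\alpha_iA_i=\{|x_1|>\gamma\}$, which up to a null set is the complement of $\Sigma_\gamma$. Hence $\Phi(\sum\alpha_iA_i)=-\Phi(\Sigma_\gamma)=\frac12(\frac1\gamma-\gamma)<0$,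 and (4) fails. This completes the proof of Theorem 2. $\square$
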